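# Adequate braids are minimal: writhe, strand number and all-$B$ states

## 1. The guess "adequate implies minimal", tested on few strands

Many braids close up to the same link. Suppose a closed braid diagram is *adequate*, a condition on its two extreme Kauffman states that is recalled below and that rules out obvious waste such as a removable kink. Can the same link be obtained from fewer strands? The answer one would first guess is no: an adequate braid should already use the smallest possible number of strands. If only half of adequacy holds, one would guess half of the conclusion: strands may perhaps be saved, but then the writhe can move in one direction only. Let us fix the words and test this.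

**Braids and closures.** A braid $\beta$ on $n$ strands is given as a word in the Artin generators $\sigma_i^{\pm1}$. Its closure $\hat\beta$ is oriented by the braid direction, and each $\sigma_i$ gives a positive crossing, each $\sigma_i^{-1}$ a negative one. So the exponent sum $w(\beta)$ is the writhe of $\hat\beta$. Two braids, possibly on different numbers of strands, are *Markov equivalent* if their closures are isotopic as oriented links. A braid is *smaller* than another if it has fewer strands. It is *minimal* if no smaller braid is Markov equivalent to it, that is, if its number of strands is the braid index of $\hat\beta$.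

**Adequacy.** Each crossing of a diagram has an $A$-splicing and a $B$-splicing, with the convention that the all-$A$ state of a positive diagram is its Seifert state. Thus at a positive crossing the $A$-splicing is the oriented smoothing, and at a negative crossing the $B$-splicing is. In the all-$A$ (all-$B$) state, attach to each crossing a *trace*, a segment joining the two state-circle arcs created there. The diagram is *$A$-adequate* (*$B$-adequate*) if in the all-$A$ (all-$B$) state no trace has both ends on one circle, and *adequate* if it is both. A braid word is called $A$-adequate, $B$-adequate or adequate if its closure diagram is.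

**Reading the all-$B$ state off a word.** The $B$-splicing turns $\sigma_i$ into the Temperley–Lieb turnback $e_i$ (a cap and a cup between strands $i,i+1$) and $\sigma_i^{-1}$ into two vertical strands. So the all-$B$ circles are those of the closure of $e_{i_1}\cdots e_{i_\ell}$, where $(i_1,\dots,i_\ell)$ is the subword of positive letters. A positive letter has a trace between its two turnback arcs; a negative letter $\sigma_i^{-1}$ has a trace between strands $i$ and $i+1$.

**Two strands.** Take $\sigma_1^r$ with $r\ge1$. The all-$A$ state is two parallel circles with $r$ traces between them, so $\sigma_1^r$ is $A$-adequate. The all-$B$ state is the closure of $e_1^r$, which has $r$ circles in a ring, with a trace between each circle and the next. For $r\ge2$ no trace joins a circle to itself; for $r=1$ the single trace joins the single circle to itself. So $\sigma_1^r$ is adequate for $r\ge2$, and $\sigma_1$ is $A$-adequate but not $B$-adequate. Its mirror image $\sigma_1^{-1}$ is $B$-adequate but not $A$-adequate. The word without letters is adequate, as it has no traces. Both $\sigma_1^{\pm1}$ close to the unknot,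 the closure of the one-strand braid. So one-sided adequacy does not give minimality. In passing from $\sigma_1^{-1}$ to one strand the writhe goes up from $-1$ to $0$; in passing from $\sigma_1$ it goes down from $1$ to $0$.

**Three strands.** Take $(\sigma_1\sigma_2^{-1})^2$. The positive letters give $e_1e_1$ on three strands, whose closure has three circles: the small one between the two letters, the one through the closure on strands $1,2$, and the straight strand $3$. Each positive letter has its trace between the first two circles. Each negative letter has its trace between strand $2$ (on the first or second circle) and strand $3$. So the word is $B$-adequate. The same count for the mirror word $(\sigma_1^{-1}\sigma_2)^2$, with the roles of the two outer strands exchanged, shows that it is $A$-adequate. If the guess is right, this link is not the closure of any 2-braid.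

The precise form of the guess is a three-part conjecture taken from "Applications Of The Jones Semiadequacy Tests" (http://stoimenov.net/stoimeno/homepage/papers/minmin3.pdf):

1. If $\beta$ is $B$-adequate, then $\beta$ is not Markov equivalent to a smaller braid of smaller writhe.
2. If $\beta$ is $A$-adequate, then $\beta$ is not Markov equivalent to a smaller braid of larger writhe.
3. If $\beta$ is adequate, then $\beta$ is minimal.

We prove that all three parts are true.

## 2. The inequality behind the three statements

**Theorem 1.** Let $\beta$ ($n$ strands, writhe $w$) and $\beta'$ ($n'$ strands, writhe $w'$) be Markov equivalent.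

(B) If $\beta$ is $B$-adequate, then $w'+n'\ge w+n$.

(A) If $\beta$ is $A$-adequate, then $w'-n'\le w-n$.

(AB) If $\beta$ is adequate, then $|w'-w|\le n'-n$; in particular $n'\ge n$.

**Theorem 1 gives the conjecture.** Let $n'<n$. If $\beta$ is $B$-adequate, (B) gives $w'\ge w+(n-n')>w$, which is part 1. If $\beta$ is $A$-adequate, (A) gives $w'\le w-(n-n')<w$, which is part 2. Part 3 is contained in (AB).

**(B) gives the rest.** Let $\bar\beta$ be $\beta$ with every $\sigma_i^{\pm1}$ replaced by $\sigma_i^{\mp1}$. Its closure is the mirror diagram: $A$- and $B$-splicings are exchanged, the writhe changes sign, and Markov equivalence is preserved. So if $\beta$ is $A$-adequate, (B) for $\bar\beta$ reads $-w'+n'\ge-w+n$, which is (A) for $\beta$. And (AB) is (A) and (B) together. From now on we prove (B).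

Check on $\sigma_1^{-1}$: $w+n=1$, and the one-strand braid also has $w'+n'=1$. For $\sigma_1$ we have $w+n=3>1$, so the conclusion of (B) fails there, and indeed $\sigma_1$ is not $B$-adequate.

## 3. What the Kauffman bracket controls

The definition of adequacy suggests the bracket
$$\langle D\rangle=\sum_{\text{states}}A^{a-b}(-A^2-A^{-2})^{\#\text{circles}-1},$$
where $a,b$ count the $A$- and $B$-splicings. For an oriented diagram $D$ with writhe $w$, $(-A^3)^{-w}\langle D\rangle$ is a link invariant. Let $D$ have $c$ crossings and $s_B$ all-$B$ circles. The all-$B$ state contributes minimal degree $-c-2(s_B-1)$. Changing one $B$-splicing to $A$ raises $a-b$ by $2$ and changes the number of circles by $\pm1$, so the minimal degree of the contribution does not drop. If $D$ is $B$-adequate, the first change away from all-$B$ merges two circles and raises it by $4$, so the all-$B$ term is not cancelled. Hence the invariant has minimal degree at least $-c-2(s_B-1)-3w$, with equality when $D$ is $B$-adequate. For $\beta$ $B$-adequate and $\beta'$ Markov equivalent to it,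
$$c+2s_B+3w\ \le\ c'+2s_B'+3w'.\tag{1}$$

This settles the two-strand test. For $r\geq 2$ the word $\sigma_1^r$ gives $r+2r+3r=6r$, and the one-strand word gives $0+2+0=2$. Both are $B$-adequate, so if they were equivalent, (1) in both directions would give $6r=2$, which is absurd. So $\sigma_1^r$ is minimal for $r\ge2$; by mirror images, $\sigma_1^{-r}$ is too. The empty 2-strand word has a closure with two components.

In general, however, this stops at the right side of (1), which is not controlled by $w'$ and $n'$, nor by the braid $\beta'$. For $a\ge1$ the words $\sigma_1^a\sigma_1^{-a}$ all represent the trivial 2-braid, with $w'+n'=2$, while $c'+2s_B'+3w'=2a+2a+0=4a$ is unbounded. The bracket does not see the number of strands. We need an invariant of the *braid* whose shift under Markov moves is governed exactly by $w+n$, and we want to use the circles and traces inside that invariant. The invariant will be the Hochschild degree part of Khovanov–Rozansky triply graded homology, and the resulting bound is an inequality of Morton–Franks–Williams type.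

Two published theorems are used. One is Markov's theorem: Markov equivalence is generated by conjugation and by $\beta\leftrightarrow\beta\sigma_n^{\pm1}$ for $\beta$ on $n$ strands. The other is Rouquier's theorem, stated in the next section. Everything else is proved.

## 4. The bimodules $B_i$ and Rouquier's complexes

The ground field is $k=\mathbb Q$, and polynomial gradings are ignored in the proof. Let $R=R_n=k[x_1,\dots,x_n]$, let $s_i$ transpose $x_i,x_{i+1}$, and let
$$B_i=R\otimes_{R^{s_i}}R,\qquad \Delta_i=x_i\otimes1-1\otimes x_{i+1}.$$
Since $R$ is free over $R^{s_i}$ with basis $1,x_{i+1}$ (or $1,x_i$), $B_i$ is free as a left and as a right $R$-module with basis $1=1\otimes1$ and $\Delta_i$.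

**$\Delta_i$ is central:** $r\Delta_i=\Delta_ir$ for all $r\in R$. For $r\in R^{s_i}$ this is clear. As $R$ is generated by $R^{s_i}$ and $x_i$, it remains to check $r=x_i$:
$$x_i\Delta_i-\Delta_ix_i=x_i^2\otimes 1-x_i\otimes(x_i+x_{i+1})+1\otimes x_ix_{i+1}=\big(x_i^2-x_i(x_i+x_{i+1})+x_ix_{i+1}\big)\otimes1=0.$$

So there are bimodule maps
$$\iota:R\to B_i,\ 1\mapsto\Delta_i,\qquad m:B_i\to R,\ f\otimes g\mapsto fg,\qquad m\iota=x_i-x_{i+1}.$$

**Rouquier complexes.**
$$F(\sigma_i)=[\,R\xrightarrow{\ \iota\ }B_i\,]\ \text{in degrees }-1,0,\qquad F(\sigma_i^{-1})=[\,B_i\xrightarrow{\ m\ }R\,]\ \text{in degrees }0,1.$$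
For a braid word, $F(\beta)$ is the tensor product over $R$ of the complexes of its letters. Rouquier's theorem says that these complexes satisfy the braid relations and that $F(\sigma_i)\otimes F(\sigma_i^{-1})\simeq R\simeq F(\sigma_i^{-1})\otimes F(\sigma_i)$, up to homotopy equivalence of complexes of bimodules (R. Rouquier, *Categorification of $\mathfrak{sl}_2$ and braid groups*, Contemp. Math. 406 (2006), 137–167; see also M. Khovanov, *Triply-graded link homology and Hochschild homology of Soergel bimodules*, Internat. J. Math. 18 (2007), 869–885). So $F(\beta)$ depends, up to homotopy equivalence, only on the braid. Rouquier uses $\alpha\otimes1+1\otimes\alpha$ with $\alpha=x_i-x_{i+1}$. With $s=x_i+x_{i+1}$, which may be moved across the tensor sign, this equals $(2x_i-s)\otimes1+1\otimes(s-2x_{i+1})=2\Delta_i$. Which of the two mutually inverse complexes is attached to $\sigma_i$ does not matter for the braid relations.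

**BS bimodules.** For a word $S=(i_1,\dots,i_\ell)$ put $B_S=B_{i_1}\otimes_R\cdots\otimes_RB_{i_\ell}$, with $B_\emptyset=R$. It is free as a left and as a right $R$-module, and symmetric polynomials act on it equally from both sides. The terms of $F(\beta)$ are direct sums of such bimodules.

**Hochschild cohomology.** On a bimodule $M$ let $x_j$ and $x_j'$ denote left and right multiplication by $x_j$. Put
$$HH^i(M)=H^i\Big(\Lambda[\xi_1,\dots,\xi_n]\otimes M,\ \sum_j(x_j-x_j')\,\xi_j\wedge\Big).$$
In particular $HH^0(M)=\{c\in M:\ rc=cr\ \text{for all }r\in R\}$. On $HH^i(M)$ left and right multiplication by $x_j$ agree, because contraction with $\xi_j$ is a homotopy from $x_j-x_j'$ to $0$.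

**The braid invariant.** $HHH^i(\beta)$ is the cohomology of the complex obtained by applying the functor $HH^i$ to each term of $F(\beta)$. Since $HH^i$ is additive, it preserves homotopy equivalences, so $HHH^i(\beta)$ depends only on the braid. It vanishes for $i<0$.

**Example, two strands.** We have $1\otimes x_1=1\otimes(s-x_2)=s-(x_1-\Delta_1)=x_2+\Delta_1$, where polynomials stand for left multiples of $1$. So for $f,g\in R$,
$$(x_1-x_1')(f+g\Delta_1)=f(x_1-x_2)-f\Delta_1,$$
which is zero only if $f=0$. Hence $HH^0(B_1)=R\Delta_1$. The complex for $HHH^0(\sigma_1)$ is $R\xrightarrow{\iota}R\Delta_1$, an isomorphism, so $HHH^0(\sigma_1)=0$. The complex for $HHH^0(\sigma_1^{-1})$ is $R\Delta_1\xrightarrow{m}R$, so $HHH^0(\sigma_1^{-1})=R/(x_1-x_2)\ne0$. This matches adequacy: $\sigma_1^{-1}$ is $B$-adequate and $\sigma_1$ is not.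

## 5. Markov moves shift the Hochschild degree

We use one textbook fact twice. If $a_1,\dots,a_n$ is a regular sequence on $Y$, the Koszul cochain complex $(\Lambda[\eta_1,\dots,\eta_n]\otimes Y,\ \sum_qa_q\eta_q\wedge)$ has cohomology only in degree $n$, where it is $Y/(a_1,\dots,a_n)Y$.

**Lemma 2.**
(a) $HHH^i(\alpha\beta)\cong HHH^i(\beta\alpha)$.
(b) For $\beta$ a braid on $n$ strands, up to shifts of cohomological degree, $HHH^i(\beta\sigma_n)\cong HHH^{i-1}(\beta)$ and $HHH^i(\beta\sigma_n^{-1})\cong HHH^i(\beta)$.

**Proof of (a).** The purpose is to see $HH^i(M\otimes_RN)$ and $HH^i(N\otimes_RM)$ inside one symmetric complex. Let $M,N$ be BS bimodules and $Y=M\otimes_kN$. Consider the Koszul cochain complex of $Y$ for the $2n$ operators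
$$(\text{right }x_j\text{ on }M)-(\text{left }x_j\text{ on }N),\qquad(\text{left }x_j\text{ on }M)-(\text{right }x_j\text{ on }N),\qquad 1\le j\le n.$$
Since $M$ is free as a right and $N$ as a left $R$-module, $Y$ is free over $R\otimes_kR$ for the two inner actions. The differences $x_j\otimes1-1\otimes x_j$ are part of a polynomial coordinate system of $R\otimes_kR$, so the first $n$ operators form a regular sequence on $Y$, with quotient $M\otimes_RN$. Project the full complex onto its part of top degree in the first $n$ exterior variables and reduce the coefficients to $M\otimes_RN$. This is a surjective chain map onto the Koszul complex of $M\otimes_RN$ for the operators $x_j-x_j'$, shifted by $n$. Filter its kernel by the degree in the last $n$ exterior variables. On each graded piece the differential comes from the first $n$ operators, and the piece is a sum of copies of the Koszul complex with its top term replaced by the image in top degree, which is exact. So the kernel is acyclic, and the $(n+i)$-th cohomology of the full complex is $HH^i(M\otimes_RN)$.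

The situation is symmetric. $M$ is free as a left and $N$ as a right $R$-module, so the last $n$ operators are a regular sequence with quotient $N\otimes_RM$. There the first $n$ operators act as $x_j'-x_j$, and the signs are absorbed by $\xi_j\mapsto-\xi_j$. So the same group is $HH^i(N\otimes_RM)$. The isomorphism is natural in $M$ and $N$. For complexes $M^\bullet,N^\bullet$ put the sign $(-1)^{pq}$ on the $(p,q)$ term. The differentials $d_M+(-1)^pd_N$ and $d_N+(-1)^qd_M$ then correspond, since $(-1)^{(p+1)q}=(-1)^{pq}(-1)^q$ and $(-1)^p(-1)^{p(q+1)}=(-1)^{pq}$. Apply this to $F(\alpha)$ and $F(\beta)$.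

**Proof of (b), step 1: the last variable.** The purpose is to compute the part of the Koszul complex that belongs to $x_{n+1}$. Let $R'=R[x]$ with $x=x_{n+1}$. For a BS bimodule $M$ over $R$ let $\hat M=M[x]$, an $R'$-bimodule with $x$ central. Put $B=B_n$, $\Delta=\Delta_n$, $\alpha=x_n-x_{n+1}$. Since $B$ is left free on $1,\Delta$,
$$\hat MB:=\hat M\otimes_{R'}B=\{m_1\otimes1+m_2\otimes\Delta:\ m_1,m_2\in\hat M\}.$$
Let $\theta=x_{n+1}-x_{n+1}'$. In $B$ we have $\theta(1)=x_{n+1}\otimes1-1\otimes x_{n+1}=\Delta-\alpha$ and $\theta(\Delta)=0$. As $x$ is central on $\hat M$,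
$$\theta(m_1\otimes1+m_2\otimes\Delta)=m_1\otimes\Delta-m_1\alpha\otimes1.\tag{2}$$
So $\ker\theta=\hat M\otimes\Delta$. This is $\hat M$ via $\iota$, as an $R$-bimodule, because $\Delta$ is central. The bimodule map $m:\hat MB\to\hat M$, $m_1\otimes1+m_2\otimes\Delta\mapsto m_1+m_2\alpha$, is onto. Its kernel consists of the elements with $m_1=-m_2\alpha$, which by (2) are the $\theta(m_2\otimes1)$; so $\ker m=\operatorname{im}\theta$.

For $N'=\hat M$ or $\hat MB$ let $K_x=K_x(N')=[N'\xrightarrow{\theta}N']$ in degrees $0,1$, a complex of $R$-bimodules, with cohomology $H^0_x,H^1_x$. We have shown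
$$H^0_x(\hat MB)\cong\hat M\ (\text{via }\iota),\quad H^1_x(\hat MB)\cong\hat M\ (\text{via }m),\quad H^0_x(\hat M)=H^1_x(\hat M)=\hat M\ (\theta=0).$$
Under these identifications, $\iota:\hat M\to\hat MB$ induces $\mathrm{id}$ on $H^0_x$ and $m\iota=\alpha$ on $H^1_x$. The map $m:\hat MB\to\hat M$ induces $\alpha$ on $H^0_x$ (as $m(m_2\otimes\Delta)=m_2\alpha$) and $\mathrm{id}$ on $H^1_x$.

**Step 2: short exact sequences.** The purpose is to split $HH_{R'}(N')$ into two pieces over $R$. The Koszul complex computing $HH_{R'}(N')$ is the $R$-Koszul complex with coefficients in $K_x(N')$. Forming $R$-Koszul complexes is exact, and $K_x/H^0_x\to H^1_x[-1]$ is a quasi-isomorphism. So $0\to H^0_x\to K_x\to K_x/H^0_x\to0$ yields an exact sequence, natural in $N'$,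
$$\cdots\to HH^i_R(H^0_x)\to HH^i_{R'}(N')\to HH^{i-1}_R(H^1_x)\xrightarrow{\ \delta\ }HH^{i+1}_R(H^0_x)\to\cdots$$
For $N'=\hat M$ we have $\theta=0$, so $K_x$ splits and $\delta=0$. For $N'=\hat MB$, naturality under $m$ gives $\alpha\circ\delta=\delta_{\hat M}\circ\mathrm{id}=0$. On $HH_R^{i+1}(\hat M)=HH_R^{i+1}(M)[x]$, multiplication by $\alpha=x_n-x$ is injective: look at the leading coefficient in $x$. So $\delta=0$ again. Hence there are exact sequences, natural in $M$,
$$0\to HH^i_R(M)[x]\to HH^i_{R'}(N')\to HH^{i-1}_R(M)[x]\to0,\tag{3}$$
compatible with $\iota$ and $m$: on the left and right terms $\iota$ acts by $\mathrm{id}$ and $\alpha$, and $m$ acts by $\alpha$ and $\mathrm{id}$.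

**Step 3: cones.** Let $X=F(\beta)$ over $R$. Over $R'$ the same word has Rouquier complex $\hat X$. Up to shift, $\hat X\otimes F(\sigma_n)$ is the cone of $\iota:\hat X\to\hat XB$, and $\hat X\otimes F(\sigma_n^{-1})$ is the cone of $m:\hat XB\to\hat X$. Apply $HH^i_{R'}$ termwise. By naturality, the sequences (3) assemble into short exact sequences of complexes.

For $\sigma_n$, the subcomplex is the cone of the identity of $HH^i_R(X)[x]$, which is acyclic. The quotient is the cone of the injective chain map $x_n-x$ on $HH^{i-1}_R(X)[x]$. The cone of an injective chain map is, up to shift, quasi-isomorphic to the cokernel, here $HH^{i-1}_R(X)$ (set $x=x_n$). So $HHH^i(\beta\sigma_n)\cong HHH^{i-1}(\beta)$.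

For $\sigma_n^{-1}$, the subcomplex is the cone of the injective map $x_n-x$ on $HH^i_R(X)[x]$, with cokernel $HH^i_R(X)$. The quotient is the cone of an identity. So $HHH^i(\beta\sigma_n^{-1})\cong HHH^i(\beta)$. $\square$

**Corollary 3.** The set $\{2i-w(\beta)-n(\beta):\ HHH^i(\beta)\ne0\}$ is an invariant of the oriented link $\hat\beta$. Consequently, if $HHH^0(\beta)\ne0$, then $w'+n'\ge w+n$ for every Markov equivalent $\beta'$.

*Proof.* Conjugation preserves $w$, $n$ and $HHH^i$. Under $\beta\to\beta\sigma_n$, $w+n$ grows by $2$ and $i$ by $1$. Under $\beta\to\beta\sigma_n^{-1}$, $w+n$ and $i$ do not change. By Markov's theorem the set is an invariant. If $HHH^0(\beta)\ne0$, then $-w-n=2i'-w'-n'$ for some $i'\ge0$, so $w'+n'=w+n+2i'$. $\square$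

Check on the unknot: for $n=1$, $R=k[x]$ and $HH^0=HH^1=k[x]$, so the set is $\{-1,1\}$. For $\sigma_1$ we have $w+n=3$, which forces $HHH^i\neq 0$ exactly for $i=1,2$, in agreement with $HHH^0(\sigma_1)=0$ in Section 4.

So (B) follows from:

**Theorem 4.** If the braid word $\beta$ is $B$-adequate, then $HHH^0(\beta)\ne0$.

## 6. The top cohomological degree, and where degree counting stops

**The candidate group.** Let $S$ be the subword of positive letters of $\beta$ and $c_-$ the number of negative letters. $F(\beta)$ is a cube of bimodules $B_{S''}$, where $S''$ records the crossings that carry $B_i$. The cohomological degree of $B_{S''}$ is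
$$\#(\text{negative crossings not in }S'')-\#(\text{positive crossings not in }S'').$$
The maximal degree is $c_-$, attained only by $S''=S$. The terms in degree $c_--1$ are $B_{S\setminus x}$ for $x$ a positive letter and $B_{S\cup y}$ for $y$ a negative letter. They map to $B_S$ by $\pm\iota_x$ (insert $\Delta$ at $x$) and $\pm m_y$ (multiply out the factor $y$). Hence the degree-$c_-$ part of $HHH^0(\beta)$ is
$$HH^0(B_S)\Big/\Big(\sum_x\iota_xHH^0(B_{S\setminus x})+\sum_ym_yHH^0(B_{S\cup y})\Big).\tag{4}$$
We want an element of $HH^0(B_S)$ outside the sum of images.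

**By hand for $\sigma_1^2$.** Give each $x_j$ degree $1$. By Section 4, $HH^0(B_1)=R\Delta_1$, and both maps $\iota$ send $r\Delta_1$ to $r\,\Delta_1\otimes\Delta_1\in B_1B_1$. So all images have degree at least $2$. On the other hand, $f\otimes g\mapsto f\otimes1\otimes g$ is a bimodule map $B_1\to B_1B_1$, and it sends $\Delta_1$ to $c=x_1\otimes1\otimes1-1\otimes1\otimes x_2$. This $c$ lies in $HH^0(B_1B_1)$, has degree $1$, and is nonzero, because multiplying everything out gives $x_1-x_2$. So $HHH^0(\sigma_1^2)\ne0$.

**Where this stops.** The map $\iota$ raises the degree, but $m$ preserves it, so a low-degree element can be hit from a negative letter. Take $\sigma_1\sigma_1^{-1}$, with $S=(1)$ and $S\cup y=(1,1)$. The map $m_y$ multiplies out the second factor and sends the element $c$ above to $x_1\otimes1-1\otimes x_2=\Delta_1$, the generator of $HH^0(B_1)$. Here (4) is zero. This word is not $B$-adequate, and degree alone does not see the difference. We need a test on $HH^0(B_S)$ that reads the circles and the traces.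

**What the test should do.** Let $x_j^{(t)}$ be multiplication by $x_j$ between the $t$-th and $(t+1)$-st tensor factors of $B_S$. If $b=\iota_x(c')$ with $\Delta_i$ in the $t$-th place, then $x_i^{(t-1)}b=x_i^{(t)}b$, because $\Delta_i$ is central. If squares of the variables were zero, the product $x_i^{(t-1)}x_i^{(t)}$ would kill $b$. Similarly, if $x_i+x_{i+1}$ acted by zero next to a letter $i$, then on elements coming through $m_y$ from a letter $i$ we would have $x_{i+1}=-x_i$, and $x_ix_{i+1}$ would kill them. Now $B$-adequacy says that the two points involved lie on different circles, so one product with *one variable per circle* contains all these pairs at once. One cannot simply impose the relations letter by letter: $m_y$ carries the relation at $y$ to a place where $S$ has no letter. The relations must hold in a functor of the bimodule alone. We now build one.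

## 7. A differential with square $W(x)-W(x')$, and one square-zero variable per circle

**Points and circles.** For a word $S=(i_1,\dots,i_\ell)$ consider the points $(j,t)$, $1\le j\le n$, $0\le t\le\ell$. Connect $(j,t-1)-(j,t)$ if $j\ne i_t,i_t+1$; connect $(i_t,t-1)-(i_t+1,t-1)$ and $(i_t,t)-(i_t+1,t)$; connect $(j,0)-(j,\ell)$. Each point has one connection below and one above, where the closure counts as "below" at level $0$ and "above" at level $\ell$. The components, called *circles*, are the circles of the closure of $e_{i_1}\cdots e_{i_\ell}$. Example: for $S=(1)$ on two strands all four points form one circle; for $S=(1,1)$ there are two, one of them $\{(1,1),(2,1)\}$.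

The $x_j^{(t)}$ are commuting bimodule endomorphisms of $B_S$, with $x_j^{(0)}=x_j$ and $x_j^{(\ell)}=x_j'$. They satisfy $x_j^{(t-1)}=x_j^{(t)}$ if $j\ne i_t,i_t+1$, and the sum and the product of $x_{i_t},x_{i_t+1}$ are the same at levels $t-1$ and $t$. For a point $e=(j,t)$ write $x_e=x_j^{(t)}$.

**The functor $H$.** For a BS bimodule $M$ let $T(M)=\Lambda[\xi_1,\dots,\xi_n]\otimes M$ with
$$D=\sum_j(x_j-x_j')\,\xi_j\wedge+\sum_ju_j\,\xi_j^*,\qquad u_j=x_j^2+x_jx_j'+x_j'^2,$$
where $\xi_j^*$ is contraction. Let $W=\sum_jx_j^3$. Since $\{\xi_j^*,\xi_m\wedge\}=\delta_{jm}$ and the other anticommutators vanish,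
$$D^2=\sum_j(x_j-x_j')u_j=\sum_j(x_j^3-x_j'^3)=W(x)-W(x')=0\ \text{ on }M,$$
because $W$ is symmetric. $T$ is functorial for bimodule maps. Let $H(M)=H(T(M),D)$, which is $\mathbb Z/2$-graded, and $H_S=H(B_S)$. For $c\in HH^0(M)$ the element $1\otimes c$ is a cycle; put $\Phi(c)=[1\otimes c]\in H(M)$. This is natural: $\varphi_*\Phi(c)=\Phi(\varphi(c))$ for a bimodule map $\varphi$, and in particular $x_e\Phi(c)=\Phi(x_ec)$.

**Example.** For $n=1$, $M=k[x]$, we have $D=3x^2\xi^*$, so $D(\xi f)=3x^2f$ and $D(f)=0$, and $H=k[x]/(x^2)$. For the empty word on two strands, the Künneth formula gives $H=k[x_1,x_2]/(x_1^2,x_2^2)$. For $S=(1)$ on two strands, $m_*\big(x_1\Phi(\Delta_1)\big)=x_1(x_1-x_2)\Phi(1)=-x_1x_2\ne0$ in that ring. So $x_1\Phi(\Delta_1)\ne0$ in $H_{(1)}$.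

**Lemma 5.** On $H_S$: (i) $x_j^{(0)}=x_j^{(\ell)}$ and $(x_j^{(0)})^2=0$. (ii) For each letter $i=i_t$, the operators $x_i+x_{i+1}$ and $x_ix_{i+1}$ at levels $t-1$ and $t$ act by $0$.

**Proof of (i).** $\{D,\xi_j^*\}=x_j-x_j'$ and $\{D,\xi_j\wedge\}=u_j$ are null-homotopic, so they act by $0$ on homology. Once $x_j=x_j'$ we have $u_j=3x_j^2$, and $3$ is invertible.

**Proof of (ii), step 1: a larger model.** The purpose is to replace $B_S$ by a complex in which the polynomials $s=x_i+x_{i+1}$ and $p=x_ix_{i+1}$ get exterior variables of their own, so that the argument of (i) applies to them. Let $Q=R^{s_i}=k[f_1,\dots,f_n]$, where the $f_q$ are $s$, $p$ and the $x_j$ with $j\ne i,i+1$. Since $B_i=R\otimes_QR$,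
$$B_S=M\otimes_QN=:Z,\qquad M=B_{(i_1,\dots,i_{t-1})},\quad N=B_{(i_{t+1},\dots,i_\ell)}.$$
Write $W=g(f)$; then $g=\sum_{j\ne i,i+1}x_j^3+s^3-3sp$. Put $Y=M\otimes_kN$, let $f_q$ be the right action on $M$, $f_q'$ the left action on $N$, and $\theta_q=f_q-f_q'$. Changing the variables $f_1,f_2,\dots$ into $f'_1,f'_2,\dots$ one at a time, we get $v_q\in Q\otimes_kQ$ with
$$g(f)-g(f')=\sum_q\theta_qv_q,\qquad v_q\mapsto\partial g/\partial f_q\ \text{ under multiplication }Q\otimes_k Q\to Q.$$
$R$ is free over $Q$, so $M$ is free as a right and $N$ as a left $Q$-module, and $Y$ is free over $Q\otimes_kQ$. Hence $\theta_1,\dots,\theta_n$ is a regular sequence on $Y$, with $Y/\theta Y=Z$, where $\theta Y=\sum_q\theta_qY$. On $\hat Y=\Lambda[\xi_1,\dots,\xi_n]\otimes\Lambda[\eta_1,\dots,\eta_n]\otimes Y$, with all $\xi_j,\eta_q$ anticommuting, let $\hat D=D_0+D_1+D_2$,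
$$D_0=\sum_q\theta_q\,\eta_q\wedge,\qquad D_1=\sum_j(x_j-x_j')\,\xi_j\wedge+\sum_ju_j\,\xi_j^*,\qquad D_2=-\sum_qv_q\,\eta_q^*,$$
where $x_j$ is the left action on $M$ and $x_j'$ the right action on $N$. Symmetric polynomials act equally on both sides of $M$ and of $N$, so on $Y$ we have $W(x)=g(f)$ and $W(x')=g(f')$. Therefore
$$\hat D^2=W(x)-W(x')-\sum_q\theta_qv_q=0.$$

**Step 2: the model maps to $T(Z)$.** Let $\mathrm{pr}:\hat Y\to T(Z)$ send $\omega\,\eta_1\cdots\eta_n\otimes y\mapsto\omega\otimes[y]$ for $\omega\in\Lambda[\xi]$, and be zero in lower $\eta$-degree. It is surjective. It is a chain map: on top $\eta$-degree, $D_0$ vanishes, $D_2$ lowers the $\eta$-degree, and $D_1$ acts on $\omega$ from the left and on $y$, so it is carried to $D$. In $\eta$-degree $n-1$, the $D_0$-image in top degree has coefficients in $\theta Y$ and goes to $0$. No other component reaches the top degree.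

**Step 3: $\mathrm{pr}$ is a quasi-isomorphism.** Its kernel $\mathcal K$ consists of the elements whose top $\eta$-component has coefficients in $\theta Y$. It is preserved by $D_0$, $D_1$ and $D_2$ separately: $D_0$ lands in $\theta Y$ in top degree, the operators in $D_1$ commute with the $\theta_q$, and $D_2$ leaves the top degree. The complex $(\mathcal K,D_0)$ is exact, because the Koszul cohomology of a regular sequence sits in top degree, and the image there is $\theta Y$. So there is a $k$-linear $h:\mathcal K\to\mathcal K$ that preserves $\xi$-degree and lowers $\eta$-degree by $1$, with $D_0h+hD_0=1$. Then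
$$\hat Dh+h\hat D=1+\nu,\qquad\nu=\{D_1,h\}+\{D_2,h\}.$$
$D_1$ preserves $\eta$-degree and $D_2$ lowers it, so $\nu$ strictly lowers $\eta$-degree and is nilpotent. Thus $1+\nu$ is an invertible chain map of $(\mathcal K,\hat D)$ that is null-homotopic. So $\mathcal K$ is acyclic, and $\mathrm{pr}$ induces an isomorphism on homology.

**Step 4: conclusion.** We have $\{\hat D,\eta_q\wedge\}=-v_q$, so $v_q$ acts by $0$ on $H(\hat Y)$. The map $\mathrm{pr}$ is $Q\otimes_kQ$-linear, and on $Z$ the two actions of $Q$ agree, so $\partial g/\partial f_q$ acts by $0$ on $H(T(Z))=H_S$. For $f_q=p$ this says $-3s=0$; for $f_q=s$ it says $3s^2-3p=0$. So $s=p=0$ on $H_S$. $\square$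

**Consequences.** If $e,e'$ lie on the same circle of $S$, then $x_e=\pm x_{e'}$ on $H_S$: along vertical connections the operators agree, along a turnback $x_{i+1}=-x_i$ by (ii), and along the closure they agree by (i). Moreover $x_e^2=0$ on $H_S$ for every point $e$. Indeed a circle contains an endpoint adjacent to a letter, where $x_i^2=sx_i-p=0$ and likewise $x_{i+1}^2=0$, or it consists of vertical connections only and contains a point at level $0$, where (i) applies. So, choosing a point $e_C$ on each circle $C$, the action on $H_S$ of
$$\Pi_S=\prod_Cx_{e_C}$$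
is independent of the choices up to sign.

## 8. The product $\Pi_S$ does not vanish on $\Phi(HH^0(B_S))$

**Proposition 6.** For every $n\ge1$ and every word $S$ in $1,\dots,n-1$ there is $c\in HH^0(B_S)$ with $\Pi_S\Phi(c)\ne0$ in $H_S$.

Call such an $S$, and such a $c$, *good*. We induct on $n$. For $n=1$ the word is empty, $H=k[x]/(x^2)$, $\Pi=x$, and $c=1$ is good.

**Step 1: local moves.** The purpose is to reduce $S$ to simpler words. Let $S'$ arise from $S$ by replacing a consecutive subword $V$ by $V'$. We show that *if $S'$ is good, then $S$ is good* in three cases: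

(a) $V=ij$, $V'=ji$, $|i-j|\ge2$;  (b) $V=ii$, $V'=i$;  (c) $V=iji$, $V'=i$, $|i-j|=1$.

Let $V$ occupy levels $a,\dots,a+|V|$. Call levels $\le a$ and $\ge a+|V|$ *outside*, and levels strictly between *interior*; similarly for $S'$ with $|V'|$. The outside points of $S$ and $S'$ correspond. We first compare circles.

In (a), for $ij$ and for $ji$ alike: the bottom points $i,i+1$ are joined, the bottom points $j,j+1$ are joined (one of the two pairs through the interior level), and likewise at the top; all other strands are vertical. Every interior point is connected to an outside point.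

In (b), the connections among outside points are those of $i$. The two interior points $(i,a+1),(i+1,a+1)$ are joined twice and form a circle by themselves. Other interior points lie on vertical strands.

In (c) with $j=i+1$: the bottom points $i,i+1$ are joined, the top points $i,i+1$ are joined, and there is the path
$$(i{+}2,a)-(i{+}2,a{+}1)-(i{+}1,a{+}1)-(i,a{+}1)-(i,a{+}2)-(i{+}1,a{+}2)-(i{+}2,a{+}2)-(i{+}2,a{+}3).$$
So the outside connections are those of $i$, where strand $i+2$ is vertical, and every interior point is connected to an outside point. The case $j=i-1$ is the reflection.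

Hence every circle of $S'$ meets the outside levels, and the partition of outside points into circles is the same for $S$ and $S'$. In (a) and (c) every circle of $S$ meets the outside levels. In (b) $S$ has exactly one more circle, through $(i,\mathrm{mid})=(i,a+1)$. Compute $\Pi_{S'}$ with outside points. Then on $H_S$
$$\Pi_S=\pm\Pi_{S'}\ \text{ in (a), (c)},\qquad\Pi_S=\pm\Pi_{S'}\,x_i^{\mathrm{mid}}\ \text{ in (b)}.$$
Operators at outside levels commute with every map that is induced by a bimodule map between the pieces $B_V$, $B_{V'}$ or an intermediate piece placed between the same neighbors.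

Now we supply the maps. Let $\partial_ih=(h-s_ih)/(x_i-x_{i+1})$; it is $R^{s_i}$-linear with values in $R^{s_i}$. So there are bimodule maps
$$\delta:B_i\to B_iB_i,\ f\otimes g\mapsto f\otimes1\otimes g,\qquad\varepsilon:B_iB_i\to B_i,\ f\otimes h\otimes g\mapsto f\,\partial_i(h)\otimes g.$$
Let $c'$ be good for $S'$.

(a) Let $P=R^{\langle s_i,s_j\rangle}$. The map $R\otimes_PR\to B_iB_j$, $f\otimes g\mapsto f\otimes1\otimes g$, is onto: $R$ is generated as a ring by $R^{s_i}$ and $R^{s_j}$, since $x_i,x_{i+1}\in R^{s_j}$ and the other variables lie in $R^{s_i}$; and $f\otimes ab\otimes g=fa\otimes1\otimes bg$ for $a\in R^{s_i}$, $b\in R^{s_j}$. Both sides are free left $R$-modules of rank $4$ ($R$ is free over $P$ on $1,x_i,x_j,x_ix_j$), and a surjection between free modules of the same finite rank over a commutative ring is an isomorphism. The same holds for $B_jB_i$, so $B_iB_j\cong B_jB_i$ as bimodules. Transport $c'$ along the resulting isomorphism $B_{S'}\cong B_S$.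

(b) $\varepsilon\,x_i^{\mathrm{mid}}\,\delta=\partial_i(x_i)=1$. For $c=\delta(c')$,
$$\varepsilon_*\big(\Pi_{S'}x_i^{\mathrm{mid}}\Phi(c)\big)=\Pi_{S'}\Phi(\varepsilon\,x_i^{\mathrm{mid}}\,\delta\, c')=\Pi_{S'}\Phi(c')\ne0.$$

(c) Let $\gamma:B_i\xrightarrow{\delta}B_iB_i\xrightarrow{\iota_j}B_iB_jB_i$ and $\gamma':B_iB_jB_i\xrightarrow{m_j}B_iB_i\xrightarrow{\varepsilon}B_i$. Since $m_j\iota_j$ is multiplication by $x_j-x_{j+1}$ in the middle, $\gamma'\gamma=\partial_i(x_j-x_{j+1})$. For $j=i+1$ this is $\partial_i(x_{i+1})=-1$, and for $j=i-1$ it is $\partial_i(-x_i)=-1$. For $c=\gamma(c')$ we get $\gamma'_*(\Pi_{S'}\Phi(c))=-\Pi_{S'}\Phi(c')\ne0$.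

In each case $\Pi_S\Phi(c)\ne0$, so $S$ is good.

**Step 2: reduction to at most one letter $n-1$.** The purpose is to show that every word in $1,\dots,n-1$ can be transformed by moves $V\to V'$ into a word containing $n-1$ at most once. Induct on $n$; for $n=1$ there is nothing to do. If $n-1$ occurs at least twice, take consecutive occurrences $(n-1)U(n-1)$ with $U$ in letters $\le n-2$. By induction transform $U$ so that $n-2$ occurs at most once.

If $n-2$ does not occur, $U$ has letters $\le n-3$. Move the left $n-1$ past $U$ by (a) to get $U(n-1)(n-1)$, and apply (b) to get $U(n-1)$. If $U=U_1(n-2)U_2$ with $U_1,U_2$ in letters $\le n-3$, use (a) to reach $U_1(n-1)(n-2)(n-1)U_2$ and then (c) to get $U_1(n-1)U_2$. Each time the number of letters $n-1$ drops by one. By Step 1 it suffices to show, for $n\ge2$, that words with at most one letter $n-1$ are good, assuming the proposition for $n-1$ strands.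

**Step 3a: $n-1$ does not occur.** Here strand $n$ splits off. We have $B_S=B_S^{(n-1)}\otimes_kk[x_n]$, where the superscript is the number of strands, and $T(B_S)$ is the (super) tensor product of the two corresponding complexes. By Künneth, $H_S=H_S^{(n-1)}\otimes k[x_n]/(x_n^2)$. The circles are those for $n-1$ strands and the line $n$. If $c'$ is good for $n-1$ strands, then $\Pi_S\Phi(c'\otimes1)=\pm\Pi\Phi(c')\otimes x_n\ne0$, where $\Pi$ is the product for $n-1$ strands.

**Step 3b: $S=S_1(n-1)S_2$ with $S_1,S_2$ in letters $\le n-2$.** The purpose is to compare $S$ with $S_1S_2$ on $n-1$ strands. Let $t$ be the level between $S_1$ and $S_2$ in $S_1S_2$. In $S$ it is split into level $t$ (below the letter $n-1$) and level $t+1$ (above it). Let $c_0$ be good for $S_1S_2$ on $n-1$ strands. Choose one point on each circle of $S_1S_2$ on $n-1$ strands, and let $\Pi_0$ be the product of the corresponding operators. Read these points in $S$: those at levels $<t$ or $>t$ in the obvious way, and a point $(j,t)$ as the point $(j,t)$ below the letter.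

Compare circles. Cutting the line $n$ at level $t$ gives an arc from $(n,t)$ to $(n,t+1)$ through the closure. Cutting the circle of $S_1S_2$ through $(n-1,t)$ at that point, the lower half keeping the connection below and the upper half the connection above, gives an arc from $(n-1,t)$ to $(n-1,t+1)$. The letter $n-1$ joins $(n-1,t)$ to $(n,t)$ and $(n-1,t+1)$ to $(n,t+1)$, so the two arcs become one circle of $S$. All other circles are unchanged: those passing level $t$ at $j<n-1$ go vertically through the letter. So the circles of $S$ correspond to the circles of $S_1S_2$ on $n-1$ strands, the chosen points lie on corresponding circles, and $\Pi_S=\pm\Pi_0$ on $H_S$.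

Put $c^\circ=c_0\otimes1\in HH^0(B^{(n)}_{S_1S_2})$ and $c=\iota_{n-1}(c^\circ)\in HH^0(B_S)$, inserting $\Delta_{n-1}$ at level $t$. The map $m_{n-1}:B_S\to B^{(n)}_{S_1S_2}$ commutes with $\Pi_0$, and $m_{n-1}\iota_{n-1}=x_{n-1}^{(t)}-x_n^{(t)}$ with $x_n^{(t)}=x_n$, as no letter of $S_1S_2$ involves strand $n$. By Künneth $H^{(n)}_{S_1S_2}=H^{(n-1)}_{S_1S_2}\otimes k[x_n]/(x_n^2)$, and there
$$(m_{n-1})_*\big(\Pi_0\Phi(c)\big)=\Pi_0\big(x^{(t)}_{n-1}-x_n\big)\Phi(c^\circ)=\Pi_0x^{(t)}_{n-1}\Phi(c_0)\otimes1-\Pi_0\Phi(c_0)\otimes x_n.$$
The first term vanishes: on $H^{(n-1)}_{S_1S_2}$ we have $x^{(t)}_{n-1}=\pm x_{e_C}$ for the factor $x_{e_C}$ of $\Pi_0$ on the circle of $(n-1,t)$, and $x_{e_C}^2=0$. The second is nonzero because $\Pi_0\Phi(c_0)\ne0$. So $\Pi_S\Phi(c)=\pm\Pi_0\Phi(c)\ne0$, and $S$ is good. $\square$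

**Example.** For $(\sigma_1\sigma_2^{-1})^2$ we have $S=(1,1)$ on three strands. Move (b) reduces it to $(1)$, Step 3a to $(1)$ on two strands, and Step 3b to the empty word on one strand, with $c_0=1$. Going back, the good element is $\delta(\Delta_1)=x_1\otimes1\otimes1-1\otimes1\otimes x_2$, the witness found by degree in Section 6. Now it comes with a test that also handles the negative letters.

## 9. $B$-adequacy makes $\Pi_S$ kill the images

**Proof of Theorem 4.** Let $\beta$ be a $B$-adequate word, with $S$ and $c_-$ as in Section 6.

**Step 1: traces in terms of points.** The circles of the all-$B$ state are the circles of $S$. The trace at the $t$-th positive letter $i$ joins the circles of $(i,t-1)$ and $(i,t)$. The trace at a negative letter $i$ located after exactly $t$ positive letters joins the circles of $(i,t)$ and $(i+1,t)$. By $B$-adequacy the two circles are different in every case. We claim that $\Pi_S\Phi$ vanishes on all images in (4).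

**Step 2: positive letters.** Let $x$ be the $t$-th positive letter, equal to $i$, and $b=\iota_x(c')$ with $c'\in HH^0(B_{S\setminus x})$. Since $x_i\Delta_i=\Delta_ix_i$, we have $x_i^{(t-1)}b=x_i^{(t)}b$. As $(i,t-1)$ and $(i,t)$ lie on different circles, both may be chosen as points $e_C$, so on $H_S$
$$\Pi_S\Phi(b)=\pm(\text{other factors})\,x_i^{(t-1)}x_i^{(t)}\Phi(b)=\pm(\text{other factors})\,\big(x_i^{(t-1)}\big)^2\Phi(b)=0.$$

**Step 3: negative letters.** Let $y$ be a negative letter $i$ after $t$ positive letters, and $b=m_y(c'')$ with $c''\in HH^0(B_{S\cup y})$. By Lemma 5(ii) for the letter $y$ of $S\cup y$, the operator $x_i+x_{i+1}$ at the level just before $y$ acts by $0$ on $H_{S\cup y}$. The bimodule map $m_y$ intertwines it with $x_i^{(t)}+x_{i+1}^{(t)}$ on $B_S$. So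
$$\big(x_i^{(t)}+x_{i+1}^{(t)}\big)\Phi(b)=(m_y)_*\big((x_i+x_{i+1})\Phi(c'')\big)=0.$$
As $(i,t)$ and $(i+1,t)$ lie on different circles,
$$\Pi_S\Phi(b)=\pm(\text{other factors})\,x_i^{(t)}x_{i+1}^{(t)}\Phi(b)=\mp(\text{other factors})\,\big(x_i^{(t)}\big)^2\Phi(b)=0.$$
This proves the claim.

**Step 4: conclusion.** By Proposition 6 there is $c\in HH^0(B_S)$ with $\Pi_S\Phi(c)\ne0$. By the claim and linearity, $c$ is not in the sum of the images in (4). So $HHH^0(\beta)\ne0$ in cohomological degree $c_-$. $\square$

With Corollary 3 this proves (B), hence Theorem 1 and all three parts of the conjecture.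

## 10. The exact cone of pairs (strands, writhe), and sharpness

**Theorem 7.** Let $\beta$ be adequate, with $n$ strands and writhe $w$. The pairs $(n',w')$ realized by braids Markov equivalent to $\beta$ are exactly
$$\{(n+a,\ w+b):\ a\ge0,\ |b|\le a,\ b\equiv a\bmod 2\}.$$
In particular $n$ is the braid index, every minimal braid (in the Markov class of $\beta$) has writhe exactly $w$, and any two adequate braids with isotopic closures have the same number of strands and the same writhe.

*Proof.* Put $a=n'-n$ and $b=w'-w$. Then $|b|\le a$ is Theorem 1(AB). For the parity, the underlying permutation of a braid has sign $(-1)^{w'}$, counted by letters, and $(-1)^{n'-\mu}$, where $\mu$ is its number of cycles, that is, the number of components of the closure. So $\mu\equiv n'-w'\pmod2$, and $\mu$ is the same for $\beta$ and $\beta'$. Conversely, $\frac{a+b}2$ positive and $\frac{a-b}2$ negative stabilizations of $\beta$ realize the pair. Taking $a=0$ gives the statement on minimal braids. Two adequate braids with isotopic closures both realize the braid index, so they agree in $n$ and then in $w$. $\square$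

**Theorem 8.** If $\beta$ is $B$-adequate, then $\min(w'+n')$ over all $\beta'$ Markov equivalent to $\beta$ equals $w+n$, and it is attained for every $n'\ge n$. If $\beta$ is $A$-adequate, then $\max(w'-n')=w-n$, attained for every $n'\ge n$. Hence two $B$-adequate (resp. $A$-adequate) braids with isotopic closures have equal $w+n$ (resp. equal $w-n$).

*Proof.* The bounds are Theorem 1. Negative stabilizations preserve $w+n$ and positive ones preserve $w-n$, which gives attainment for every $n'\ge n$. $\square$

So the constants in Theorem 1 cannot be improved. Both hypotheses in part 3 are needed, by the examples of Section 1: $\sigma_1$ is $A$-adequate, $\sigma_1^{-1}$ is $B$-adequate, both have two strands, and both close to the unknot.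

**Remark, with a further published theorem; not needed above.** The generalized Jones conjecture (I. Dynnikov and M. Prasolov, *Bypasses for rectangular diagrams. A proof of the Jones conjecture and related questions*, Trans. Moscow Math. Soc. 2013; D. LaFountain and W. Menasco, *Establishing a generalized Jones conjecture*) states: if $\beta_0$ is a minimal braid with $b$ strands and writhe $w_0$, and $\beta$ is Markov equivalent to it, then $|w-w_0|\le n-b$. If $\beta$ is $B$-adequate, Theorem 1(B) gives $w_0+b\ge w+n$, so $n-b\le w_0-w\le n-b$ and $n-b=w_0-w$. If $\beta$ is $A$-adequate, then $w_0-b\le w-n$ gives in the same way $n-b=w-w_0$. For $\sigma_1^{-1}$, with $b=1$ and $w_0=0$, the first reads $2-1=0-(-1)$.
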